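\title{Gamma-positivity of descents and inverse descents on simple permutations}

\begin{abstract}
We prove that the joint distribution of descents and inverse descents over the simple permutations of length $n$ has nonnegative integer coefficients in the bivariate gamma basis $(st)^i(s+t)^j(1+st)^{n-1-2i-j}$. We also determine which coefficients are positive, and which pairs (descents, inverse descents) occur on simple permutations. The proof turns the substitution decomposition into a recurrence for the coefficients. Two factors in this recurrence have no fixed sign, and a counting argument on runs shows that they are nonnegative wherever a coefficient is nonzero.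
\end{abstract}

\section{Introduction}\label{sec:intro}

Write a permutation $\pi\in S_n$ as the word $\pi(1)\cdots\pi(n)$. Its number of \emph{descents} is $\mathrm{des}(\pi)=\#\{m:\pi(m)>\pi(m+1)\}$, and its number of \emph{inverse descents} is $\mathrm{ides}(\pi)=\mathrm{des}(\pi^{-1})$, the number of values $v$ such that $v+1$ stands to the left of $v$. A \emph{block} of $\pi$ is a nonempty sequence of consecutive entries whose values form a set of consecutive integers; in $2647513$ the word $6475$ is a block and $64751$ is not. The single entries and the whole word are the \emph{trivial} blocks, and all other blocks are \emph{proper}. A permutation is \emph{simple} if it has no proper block. The simple permutations of length at most $4$ are $1$, $12$, $21$, $2413$ and $3142$. Let $\mathrm{Simp}_n$ be the set of simple permutations of length $n$ and put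
\[
\mathrm{simp}_n(s,t)=\sum_{\sigma\in\mathrm{Simp}_n}s^{\mathrm{des}(\sigma)}t^{\mathrm{ides}(\sigma)} .
\]
Every permutation is assembled from simple ones by replacing entries with blocks, and both statistics are additive under this operation (Section~\ref{sec:gf}). The polynomials $\mathrm{simp}_n$ are therefore the building blocks of the two-sided Eulerian polynomials $A_n(s,t)=\sum_{\pi\in S_n}s^{\mathrm{des}(\pi)}t^{\mathrm{ides}(\pi)}$.

Two operations preserve simplicity. Inversion swaps $\mathrm{des}$ and $\mathrm{ides}$. Reversal of the word sends $(\mathrm{des},\mathrm{ides})=(a,b)$ to $(n-1-a,n-1-b)$: it exchanges descents and ascents, and the inverse of the reversal is obtained from $\pi^{-1}$ by replacing each value $v$ with $n+1-v$. Hence $\mathrm{simp}_n$ is \emph{palindromic of darga $n-1$}, which means that it has the form $\sum_{0\le a,b\le n-1}c_{a,b}s^at^b$ with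
\[
c_{a,b}=c_{b,a}=c_{n-1-b,\,n-1-a}.
\]
The palindromic polynomials of darga $n-1$ form a vector space with the \emph{gamma basis}
\[
e_{i,j}=(st)^i(s+t)^j(1+st)^{k},\qquad i,j,k\ge0,\quad 2i+j+k=n-1
\]
(we recall the proof in Lemma~\ref{lem:basis}). Throughout, $k$ stands for $n-1-2i-j$. So there are unique real numbers $\gamma_{n,i,j}$ with $\mathrm{simp}_n=\sum_{i,j}\gamma_{n,i,j}\,e_{i,j}$.

Nonnegativity of the $\gamma_{n,i,j}$ is a stronger property than nonnegativity of the $c_{a,b}$: the polynomial $s^2+t^2=(s+t)^2-2st$ has the second property and not the first. It also has consequences. At $t=1$ the element $e_{i,j}$ becomes $s^i(1+s)^{n-1-2i}$, whose coefficients are symmetric and unimodal about $(n-1)/2$, so the distribution of descents alone is then unimodal. The first cases are $\mathrm{simp}_1=1$, $\mathrm{simp}_2=1+st$, $\mathrm{simp}_3=0$, and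
\begin{gather*}
\mathrm{simp}_4=st(s+t),\qquad \mathrm{simp}_5=6(st)^2,\\
\mathrm{simp}_6=st(s+t)^2(1+st)+5(st)^2(1+st)+14(st)^2(s+t).
\end{gather*}
They suggest that all $\gamma_{n,i,j}$ are nonnegative integers, which is the conjecture posed in \cite{slides}. We prove it.

\begin{theorem}\label{thm:main}
For all $n\ge1$, all $\gamma_{n,i,j}$ are nonnegative integers.
\end{theorem}

The examples also show many zeros; of the twelve basis elements for $n=6$ only three occur. The proof of Theorem~\ref{thm:main} depends on knowing where the zeros must be, and it locates them exactly.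

\begin{theorem}\label{thm:support}
Let $n\ge4$, $i,j\ge0$ and $2i+j\le n-1$. Then $\gamma_{n,i,j}>0$ if and only if
\[
(i+1)(i+j+1)\ge n+2\qquad\text{and}\qquad(i+1)(n-i-j)\ge n,
\]
or equivalently
\begin{equation}\label{eq:ijk}
i^2+ij\ge k+2\qquad\text{and}\qquad i^2+ik\ge j .
\end{equation}
Otherwise $\gamma_{n,i,j}=0$.
\end{theorem}

The two forms agree because $n=2i+j+k+1$ gives $(i+1)(i+j+1)-(n+2)=i^2+ij-k-2$ and $(i+1)(n-i-j)-n=(i+1)(i+k+1)-n=i^2+ik-j$.

Let $R_n$ be the set of points $(a,b)\in[0,n-1]^2$ such that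
\begin{equation}\label{eq:Rn}
\begin{aligned}
(a+1)(b+1)&\ge n+2, &\qquad (n-a)(n-b)&\ge n+2,\\
(b+1)(n-a)&\ge n, &\qquad (a+1)(n-b)&\ge n .
\end{aligned}
\end{equation}

\begin{corollary}\label{cor:pairs}
Let $n\ge4$ and let $a,b$ be integers with $0\le a,b\le n-1$. A simple permutation of length $n$ with $a$ descents and $b$ inverse descents exists if and only if $(a,b)\in R_n$.
\end{corollary}

For $a=1$ the first and last inequalities force $b=n/2$, and the other two then hold. So a simple permutation of length $n\ge4$ with one descent exists exactly when $n$ is even, and it has $n/2$ inverse descents, as $2413$ and $246135$ do.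

Theorem~\ref{thm:main} holds for $n\le3$ by the values above. The restriction $n\ge4$ in the other two statements is needed, since $\mathrm{simp}_2=e_{0,0}$ violates \eqref{eq:ijk}.

\section{The mechanism in lengths four to six}\label{sec:mech}

The difficulty is that simple permutations are defined by exclusion. Their generating function is obtained from $\sum_nA_nx^n$ by compositional inversion, which produces signs, so positivity cannot be read off from the $A_n$. We look instead for a recurrence in $n$.

Replace $st$, $s+t$, $1+st$ by indeterminates $P,Y,Z$ and put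
\[
\gamma_n=\sum_{i,j}\gamma_{n,i,j}P^iY^jZ^k\qquad(n\ge4),
\]
so that $\gamma_4=PY$, $\gamma_5=6P^2$ and $\gamma_6=PY^2Z+5P^2Z+14P^2Y$. Let $W=Y+Z$ and $\partial=\partial_Y+\partial_Z$, and let $L$ be the linear operator on $\mathbb Q[P,Y,Z]$ given by
\begin{equation}\label{eq:L}
\begin{aligned}
L(P^iY^jZ^k)={}&(i^2+ik-j)\,P^iY^{j+1}Z^k+(i^2+ij-k-2)\,P^iY^jZ^{k+1}\\
&+(4i+6)P^{i+1}\partial(Y^jZ^k)+WP^{i+1}\partial^2(Y^jZ^k).
\end{aligned}
\end{equation}
Then $L\gamma_4=0\cdot PY^2+0\cdot PYZ+10P^2$ and $L\gamma_5=24P^2Y+12P^2Z$, so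
\begin{equation}\label{eq:small}
5\gamma_5=L\gamma_4+5\cdot4P^2,\qquad 6\gamma_6=L\gamma_5+6\,(PY^2Z+3P^2Z+10P^2Y).
\end{equation}
Sections \ref{sec:gf}--\ref{sec:positivity} derive a recurrence $(n+1)\gamma_{n+1}=L\gamma_n+(n+1)\theta_{n+1}$ in which the remainder $\theta_{n+1}$ is built from earlier $\gamma_m$ and has nonnegative coefficients as soon as they do. The operator $L$, however, does not preserve nonnegativity:
\[
L(PZ)=2PYZ-2PZ^2+10P^2,\qquad L(PY^2)=-PY^3+PY^2Z+22P^2Y+2P^2Z .
\]
An induction can succeed only if monomials such as $PZ$ and $PY^2$ never occur in $\gamma_n$. The two factors of doubtful sign in \eqref{eq:L} are precisely the quantities in \eqref{eq:ijk}, and they have a combinatorial meaning.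

The basis element $e_{i,j}$ has the extreme monomial $s^{i+j}t^i$; for $PY$ this is $s^2t$, the monomial of $3142$. Split the values into the maximal intervals whose elements appear from left to right, here $\{1,2\}$ and $\{3,4\}$. Split the word either into increasing runs $3\,|\,14\,|\,2$ or into decreasing runs $31\,|\,42$, and place each entry in the cell given by its run and its interval:
\[
\begin{array}{c|cc}
&\{1,2\}&\{3,4\}\\\hline
3&-&3\\
14&1&4\\
2&2&-
\end{array}
\qquad\qquad
\begin{array}{c|cc}
&\{1,2\}&\{3,4\}\\\hline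
31&1&3\\
42&2&4
\end{array}
\]
No cell holds two entries, and in the left table two corner cells are empty. For a simple permutation this is always so (Lemma~\ref{lem:runs}), and counting cells gives $(a+1)(b+1)\ge n+2$ and $(n-a)(b+1)\ge n$. For $3142$ both bounds are attained, which matches the two zeros in $L\gamma_4$. The monomial $PY^2$ has $n=5$ and $(a,b)=(3,1)$, so the right table would have four cells for five entries. The monomial $PZ$ has $n=4$ and $(a,b)=(1,1)$; the left table then has four cells for four entries, as for $1324$, and only the two empty corners exclude it. The summand $2$ in $n+2$ is thus indispensable.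

\section{Where the coefficients can be nonzero}\label{sec:support}

Call a subset of the plane \emph{symmetric} if it is invariant under $(a,b)\mapsto(b,a)$ and $(a,b)\mapsto(n-1-a,n-1-b)$. These two maps generate the group of four symmetries in the definition of a palindromic polynomial. The first lemma transfers information on the monomials of a polynomial to its gamma coefficients.

\begin{lemma}\label{lem:basis}
The $e_{i,j}$ form a basis of the space of palindromic polynomials of darga $n-1$. Let $f=\sum c_{a,b}s^at^b=\sum\gamma_{i,j}e_{i,j}$ be such a polynomial.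
\begin{enumerate}
\item[(a)] If all $c_{a,b}$ are integers, then all $\gamma_{i,j}$ are integers.
\item[(b)] If $K$ is a convex symmetric set that contains every $(a,b)$ with $c_{a,b}\ne0$, then $\gamma_{i,j}\ne0$ implies $(i+j,i)\in K$.
\end{enumerate}
\end{lemma}

\begin{proof}
Each $e_{i,j}$ is symmetric in $s,t$ and satisfies $(st)^{n-1}e_{i,j}(1/s,1/t)=e_{i,j}(s,t)$, so it is palindromic. Its monomials are $s^{i+l+q}t^{i+(j-l)+q}$ with $0\le l\le j$ and $0\le q\le k$. We draw two consequences.

First, the exponent of $t$ in a monomial of $e_{i',j'}$ is at least $i'$, with equality only for $l=j'$, $q=0$, which is the monomial $s^{i'+j'}t^{i'}$ with coefficient $1$. So $s^{i+j}t^i$ occurs in $e_{i',j'}$ only if $i'<i$ or $(i',j')=(i,j)$. The points $(i+j,i)$ with $2i+j\le n-1$ are the integer points with $a\ge b\ge0$ and $a+b\le n-1$, one from each orbit of the symmetry group. The coefficients $c_{i+j,i}$ are therefore coordinates on the space of palindromic polynomials, and in these coordinates the matrix of the $e_{i,j}$,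 ordered by $i$, is triangular with diagonal entries $1$. This gives the basis property and the formula
\begin{equation}\label{eq:triangular}
\gamma_{i,j}=c_{i+j,i}-\sum_{i'<i,\ j'}\gamma_{i',j'}\,[s^{i+j}t^i]\,e_{i',j'},
\end{equation}
from which (a) follows by induction on $i$.

Second, the exponents of $e_{i,j}$ lie in the rectangle with vertices $(i+j,i)$, $(i,i+j)$, $(i+k,i+j+k)$, $(i+j+k,i+k)$. Since $n-1-(i+j)=i+k$ and $n-1-i=i+j+k$, these vertices form the orbit of $(i+j,i)$. So if $(i+j,i)\in K$, all exponents of $e_{i,j}$ lie in $K$. We prove (b) by induction on $i$. Let $(i+j,i)\notin K$. Then $c_{i+j,i}=0$. If $i'<i$ and $\gamma_{i',j'}\ne0$, then $(i'+j',i')\in K$, so all exponents of $e_{i',j'}$ lie in $K$ and $s^{i+j}t^i$ does not occur in it. By \eqref{eq:triangular}, $\gamma_{i,j}=0$.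
\end{proof}

\begin{lemma}\label{lem:runs}
Let $\sigma\in S_n$, $a=\mathrm{des}(\sigma)$, $b=\mathrm{ides}(\sigma)$. Then $(b+1)(n-a)\ge n$ and $(a+1)(n-b)\ge n$. If $\sigma$ is simple and $n\ge4$, then $(a,b)\in R_n$.
\end{lemma}

\begin{proof}
Write $\mathrm{pos}=\sigma^{-1}$. Partition the values $1,\dots,n$ into the $b+1$ maximal intervals on which $\mathrm{pos}$ is increasing, and call them \emph{classes}.

\emph{Decreasing runs.} The word has $n-1-a$ ascents, so it splits into $n-a$ maximal decreasing runs. If $x<y$ lie in one decreasing run, then $\mathrm{pos}(x)>\mathrm{pos}(y)$; if they lie in one class, then $\mathrm{pos}(x)<\mathrm{pos}(y)$. So a run and a class share at most one entry, and $n\le(b+1)(n-a)$. Applying this to $\sigma^{-1}$ gives $n\le(a+1)(n-b)$.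

\emph{Increasing runs.} Now let $\sigma$ be simple with $n\ge4$, and split the word into its $a+1$ maximal increasing runs. A \emph{cell} is a pair (run, class). Suppose $x<y$ lie in the same cell. Then $x+1$ lies in the class and $\mathrm{pos}(x)<\mathrm{pos}(x+1)\le\mathrm{pos}(y)$, so $x+1$ lies in the run. An entry positioned between $x$ and $x+1$ would have a value strictly between them, so they are adjacent and form a block of size $2<n$, a contradiction. Hence each cell holds at most one entry.

Suppose the cell (first run, first class) holds the value $v$. The values $1,\dots,v$ lie in the first class, at positions at most $\mathrm{pos}(v)$, hence in the first run; so $v=1$. The first run is increasing and contains $1$, so $\sigma(1)=1$, and the remaining $n-1$ entries form a proper block. Suppose the cell (last run, last class) holds $v$. The values $v,\dots,n$ lie in the last class at positions at least $\mathrm{pos}(v)$, so $v=n$, then $\sigma(n)=n$, and the first $n-1$ entries form a proper block. Both cells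 are therefore empty. They are distinct because $\sigma$ is not the identity, so that $a\ge1$. Thus $n\le(a+1)(b+1)-2$. Applying this to the reversal of $\sigma$ gives $n\le(n-a)(n-b)-2$.
\end{proof}

Simplicity is used only for the two bounds $n+2$; the identity permutation, with $(a+1)(b+1)=1$, shows that nothing of the kind holds without it.

\begin{proposition}\label{prop:support}
For $n\ge4$ all $\gamma_{n,i,j}$ are integers, and $\gamma_{n,i,j}\ne0$ implies \eqref{eq:ijk}.
\end{proposition}

\begin{proof}
Both symmetries permute the four inequalities \eqref{eq:Rn}, so $R_n$ is symmetric. Each inequality has the form $X_1X_2\ge c$ with $c>0$ and affine functions $X_1,X_2$ that are positive on $[0,n-1]^2$. The set $\{X_1>0,\ X_2\ge c/X_1\}$ lies above the graph of a convex function, so it is convex, and so is $R_n$. By Lemmas \ref{lem:basis} and~\ref{lem:runs}, the $\gamma_{n,i,j}$ are integers and $\gamma_{n,i,j}\ne0$ implies $(i+j,i)\in R_n$. The first and third inequalities of \eqref{eq:Rn} at $(a,b)=(i+j,i)$ are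 the two inequalities of Theorem~\ref{thm:support}.
\end{proof}

\section{Two facts on generating functions}\label{sec:gf}

The recurrence for $\gamma_n$ has two ingredients: a functional equation that links $\mathrm{simp}_n$ to $A_n$, and a linear recurrence for $A_n$.

\subsection*{The substitution decomposition}
For $\sigma\in S_m$ and permutations $\alpha_1,\dots,\alpha_m$ of positive lengths, the \emph{inflation} $\sigma[\alpha_1,\dots,\alpha_m]$ is obtained by replacing the entry $\sigma(r)$ with a block whose entries are ordered as in $\alpha_r$, the blocks being ordered among themselves as the entries of $\sigma$. For example, $2413[1,21,1,1]=25413$. Write $\alpha\oplus\beta=12[\alpha,\beta]$ and $\alpha\ominus\beta=21[\alpha,\beta]$; permutations of these forms are \emph{sum-decomposable} and \emph{skew-decomposable}. By Albert and Atkinson \cite{AA}, a permutation of length at least $2$ is exactly one of the following: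
\begin{itemize}
\item sum-decomposable, and then uniquely $\alpha\oplus\beta$ with $\alpha$ sum-indecomposable;
\item skew-decomposable, and then uniquely $\alpha\ominus\beta$ with $\alpha$ skew-indecomposable;
\item an inflation $\sigma[\alpha_1,\dots,\alpha_m]$ with $\sigma$ simple and $m\ge4$, where $\sigma$ and all $\alpha_r$ are unique.
\end{itemize}
The descents of an inflation are those inside the blocks together with one descent, at the boundary between blocks $r$ and $r+1$, for each descent $r$ of $\sigma$. The inverse of an inflation is the inflation of $\sigma^{-1}$ by the $\alpha_r^{-1}$ in a suitable order. So $\mathrm{des}$ and $\mathrm{ides}$ of the inflation are the sums of their values on $\sigma,\alpha_1,\dots,\alpha_m$.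

Put $\bar F(x)=\sum_{n\ge1}A_nx^n$ and $\bar S(y)=\sum_{n\ge4}\mathrm{simp}_n\,y^n$, and let $F_\oplus$, $F_\ominus$ be the parts of $\bar F$ that come from the first two cases. Then $F_\oplus=(\bar F-F_\oplus)\bar F$ and $F_\ominus=st(\bar F-F_\ominus)\bar F$, the factor $st$ being the weight of $21$. Solving these,
\[
\bar F=x+\frac{\bar F^2}{1+\bar F}+\frac{st\,\bar F^2}{1+st\,\bar F}+\bar S(\bar F).
\]
Isolating $x$ shows that the compositional inverse of $\bar F$ is $\bar G_0-\bar S$, where
\begin{equation}\label{eq:G0bar}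
\bar G_0(y)=\frac{y}{1+y}-\frac{st\,y^2}{1+st\,y}=\frac{y-st\,y^3}{1+(1+st)y+st\,y^2}.
\end{equation}

\subsection*{A recurrence for $A_n$}
The recurrence comes from the identity of Carlitz, Roselle and Scoville, which we prove for completeness.

\begin{lemma}\label{lem:CRS}
For $n\ge1$,
\[
B_n:=\sum_{i,j\ge0}\binom{ij+n-1}{n}s^it^j=\frac{st\,A_n(s,t)}{(1-s)^{n+1}(1-t)^{n+1}} .
\]
\end{lemma}

\begin{proof}
The binomial coefficient counts $n$-element multisets from $[i]\times[j]$, where $[i]=\{1,\dots,i\}$. List such a multiset in lexicographic order as $(p_1,q_1),\dots,(p_n,q_n)$. Let $\pi\in S_n$ be the standardization of $q_1\cdots q_n$: for $m<m'$, $\pi(m)<\pi(m')$ if and only if $q_m\le q_{m'}$. Let $r_1\le\dots\le r_n$ be the $q$'s in sorted order, so $q_m=r_{\pi(m)}$. We have $p_1\le\dots\le p_n$. If $p_m=p_{m+1}$, then $q_m\le q_{m+1}$ and $\pi(m)<\pi(m+1)$; so $p$ increases strictly at the descents of $\pi$. If $r_v=r_{v+1}$, then $\pi^{-1}(v)<\pi^{-1}(v+1)$ because ties are broken from left to right; so $r$ increases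 strictly at the descents of $\pi^{-1}$.

Conversely, let $\pi$ and weakly increasing $p\in[i]^n$, $r\in[j]^n$ with these two strictness properties be given, and put $q_m=r_{\pi(m)}$. If $p_m=p_{m+1}$, then $\pi(m)<\pi(m+1)$, so $q_m\le q_{m+1}$ and the list is lexicographically sorted. If $r_v=r_w$ with $v<w$, then $r_v=r_{v+1}=\dots=r_w$, so $\pi^{-1}(v)<\dots<\pi^{-1}(w)$; hence the standardization of $q$ is $\pi$. The correspondence is a bijection.

A weakly increasing sequence in $[i]^n$ that is strict at $d\le n-1$ prescribed places becomes a weakly increasing sequence in $[i-d]^n$ when we subtract from each term the number of prescribed places before it. There are $\binom{i-1-d+n}{n}$ of these; for $i\le d$ both numbers vanish, since $0\le i-1-d+n<n$. Therefore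
\[
\binom{ij+n-1}{n}=\sum_{\pi\in S_n}\binom{i-1-\mathrm{des}(\pi)+n}{n}\binom{j-1-\mathrm{ides}(\pi)+n}{n},
\]
and the claim follows from $\sum_{i\ge0}\binom{i-1-d+n}{n}s^i=s^{d+1}/(1-s)^{n+1}$.
\end{proof}

Let $n\ge2$, and put $T_s=(1-s)s\partial_s+1+(n-1)s$ and $T_t=(1-t)t\partial_t+1+(n-1)t$. The operator $s\partial_s\,t\partial_t$ multiplies $s^it^j$ by $ij$, so $n\binom{ij+n-1}{n}=(ij+n-1)\binom{ij+n-2}{n-1}$ gives $nB_n=(s\partial_s\,t\partial_t+n-1)B_{n-1}$. Moreover
\[
s\partial_s\Big[\frac{s}{(1-s)^n}f\Big]=\frac{s}{(1-s)^n}\Big[s\partial_sf+f+\frac{ns}{1-s}f\Big]=\frac{s}{(1-s)^{n+1}}\,T_sf,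
\]
and the same holds in $t$. Insert $B_{n-1}=stA_{n-1}/((1-s)^n(1-t)^n)$ and multiply by $(1-s)^{n+1}(1-t)^{n+1}/(st)$:
\begin{equation}\label{eq:Arec}
nA_n=T_sT_tA_{n-1}+(n-1)(1-s)(1-t)A_{n-1}.
\end{equation}

\section{Passing to the variables $P,Y,Z$}\label{sec:lift}

Gamma coefficients are ordinary coefficients in $P,Y,Z$, so we rewrite \eqref{eq:Arec} in these variables. Grade $\mathbb Q[P,Y,Z]$ by $\deg P=2$, $\deg Y=\deg Z=1$, and let $\psi$ be the ring homomorphism $P\mapsto st$, $Y\mapsto s+t$, $Z\mapsto1+st$. It is not injective, since $\psi(Z-P-1)=0$. But it sends the monomials of degree $d$ bijectively to the gamma basis of darga $d$, so by Lemma~\ref{lem:basis} it is injective on each homogeneous component. We must therefore keep track of degrees. Put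
\[
\Lambda=3WP\,\partial_P+(YZ+6P)\,\partial+WP^2\partial_P^2+(YZ+4P)P\,\partial_P\partial+WP\,\partial^2 .
\]
On $P^iY^jZ^k$ the first and third terms act as multiplication by $(3i+i(i-1))W$, the second and fourth together as $((i+1)YZ+(4i+6)P)\,\partial$, and $YZ\,\partial(Y^jZ^k)=(jZ+kY)Y^jZ^k$. Hence
\begin{equation}\label{eq:Lambda}
\begin{aligned}
\Lambda(P^iY^jZ^k)={}&\big(i^2+2i+(i+1)k\big)P^iY^{j+1}Z^k+\big(i^2+2i+(i+1)j\big)P^iY^jZ^{k+1}\\
&+(4i+6)P^{i+1}\partial(Y^jZ^k)+WP^{i+1}\partial^2(Y^jZ^k),
\end{aligned}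
\end{equation}
and $\Lambda$ raises the degree by exactly $1$.

\begin{lemma}\label{lem:lift}
Define $\hat A_1=1$ and $n\hat A_n=(W+\Lambda)\hat A_{n-1}+(n-1)(Z-Y)\hat A_{n-1}$ for $n\ge2$. Then $\hat A_n$ is homogeneous of degree $n-1$ and $\psi(\hat A_n)=A_n$.
\end{lemma}

\begin{proof}
Homogeneity holds because every term raises the degree by $1$. The operators $T_s,T_t$ depend on $n$; homogenizing removes this dependence and lets us use the chain rule. Introduce variables $s_0,t_0$ and the homomorphism
\[
\Psi:\quad P\mapsto ss_0tt_0,\qquad Y\mapsto st_0+s_0t,\qquad Z\mapsto st+s_0t_0 .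
\]
Then $\psi$ is $\Psi$ followed by $s_0=t_0=1$, and $\Psi$ sends degree $d$ to polynomials of degree $d$ in $(s,s_0)$ and degree $d$ in $(t,t_0)$. Let $D_s=\partial_s+\partial_{s_0}$ and $D_t=\partial_t+\partial_{t_0}$. If $g$ is homogeneous of degree $n-2$ in $(s,s_0)$, Euler's relation $s_0g_{s_0}=(n-2)g-sg_s$ gives
\[
D_s(ss_0g)=(s+s_0)g+ss_0g_s+s\big((n-2)g-sg_s\big),
\]
which at $s_0=1$ is $T_s$ applied to $g|_{s_0=1}$. The same holds for $t$, and $g\mapsto D_t(tt_0g)$ preserves the degree in $(s,s_0)$. So $D_sD_t\Psi(P\hat A_{n-1})=D_s\big(ss_0D_t(tt_0\Psi(\hat A_{n-1}))\big)$ specializes to $T_sT_t\psi(\hat A_{n-1})$. Also $\psi(Z-Y)=(1-s)(1-t)$. By \eqref{eq:Arec} and induction it suffices to show $D_sD_t\Psi(Pf)=\Psi((W+\Lambda)f)$ for all $f$.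

Write $P,Y,Z,W$ for their images under $\Psi$, and put $\mu=s+s_0$, $\nu=t+t_0$, so that $\mu\nu=W$. The first derivatives are
\[
D_sP=\mu tt_0,\qquad D_tP=\nu ss_0,\qquad D_sY=D_sZ=\nu,\qquad D_tY=D_tZ=\mu .
\]
That $Y$ and $Z$ have equal derivatives is the reason why only $\partial=\partial_Y+\partial_Z$ appears. It follows that $D_sD_tP=W$, $D_sD_tY=D_sD_tZ=2$, $D_sP\cdot D_tP=PW$ and $D_sY\cdot D_tY=W$. From $YZ=tt_0(s^2+s_0^2)+ss_0(t^2+t_0^2)$ we get $D_sP\cdot D_tY+D_tP\cdot D_sY=\mu^2tt_0+\nu^2ss_0=YZ+4P$. The chain rule gives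
\[
D_sD_t\Psi(f)=\Psi\big(Wf_P+2\partial f+PWf_{PP}+(YZ+4P)\partial f_P+W\partial^2f\big).
\]
Replace $f$ by $Pf$, using $(Pf)_P=f+Pf_P$ and $(Pf)_{PP}=2f_P+Pf_{PP}$. The argument of $\Psi$ becomes $Wf+3WPf_P+WP^2f_{PP}+(YZ+6P)\partial f+(YZ+4P)P\partial f_P+WP\partial^2f=(W+\Lambda)f$.
\end{proof}

The recurrence gives $\hat A_2=Z$, $\hat A_3=Z^2+2P$, $\hat A_4=Z^3+7PZ+PY$; at $s=t=1$ these take the values $2$, $6$, $24$.

\begin{remark}\label{rem:warmup}
The method of this paper can already be run on $\hat A_n$; we do not use the outcome. By \eqref{eq:Lambda}, the operator $W+\Lambda+(n-1)(Z-Y)$ sends $P^iY^jZ^k$, with $2i+j+k=n-2$, to a polynomial in which only the coefficient of $P^iY^{j+1}Z^k$ can be negative, and this coefficient is $1+i^2+2i+(i+1)k-(n-1)=i^2+ik-j$. The two inequalities of Lemma~\ref{lem:runs} valid on all of $S_{n-1}$ define a convex symmetric set, so by Lemma~\ref{lem:basis}(b) every monomial of $\hat A_{n-1}$ has $i^2+ik\ge j$. By induction all $\hat A_n$ have nonnegative coefficients. For simple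 permutations the same scheme must be carried through a compositional inversion.
\end{remark}

Let $F=\sum_{n\ge1}\hat A_nx^n$. Multiplying the recurrence of Lemma~\ref{lem:lift} by $x^{n-1}$ and summing gives
\begin{equation}\label{eq:Fpde}
\big(1-(Z-Y)x\big)F_x=1+WF+\Lambda F,
\end{equation}
where $\Lambda$ acts on coefficients. Let $G(y)\in\mathbb Q[P,Y,Z][[y]]$ be the compositional inverse of $F=x+\cdots$, and put $G_0=(y-Py^3)/(1+Zy+Py^2)$.

\begin{lemma}\label{lem:S}
The series $S=G_0-G$ equals $\sum_{n\ge4}\gamma_ny^n$.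
\end{lemma}

\begin{proof}
Under the scaling $(P,Y,Z)\mapsto(\lambda^2P,\lambda Y,\lambda Z)$ the series $F(x)$ becomes $\lambda^{-1}F(\lambda x)$, so its inverse $G(y)$ becomes $\lambda^{-1}G(\lambda y)$; and $G_0(y)$ becomes $\lambda^{-1}G_0(\lambda y)$. Hence $[y^n]S$ is homogeneous of degree $n-1$. Applying $\psi$ to coefficients commutes with composition of series and sends $F$ to $\bar F$ and $G_0$ to $\bar G_0$. So $\psi(G)=\bar G_0-\bar S$ and $\psi(S)=\bar S$. For $n\ge4$, both $[y^n]S$ and $\gamma_n$ are homogeneous of degree $n-1$ with image $\mathrm{simp}_n$, so they are equal; for $n\le3$ the image is $0$, so $[y^n]S=0$.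
\end{proof}

\section{The differential equation for $S$}\label{sec:pde}

We now translate the linear equation \eqref{eq:Fpde} for $F$ into an equation for its inverse. First-order terms stay linear. Second-order terms produce a nonlinear correction, which turns out to be a $y$-derivative. A prime denotes $\partial_y$, and
\[
\mathcal Q(u,v)=P\big[WPu^2+(YZ+4P)uv+Wv^2\big]
\]
is the quadratic form with the coefficients of the second-order part of $\Lambda$.

\begin{lemma}\label{lem:inverse}
$\displaystyle 1-(Z-Y)G=(1+Wy)G'-\Lambda G+\partial_y\big(\mathcal Q(\partial_PG,\partial G)/G'\big)$.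
\end{lemma}

\begin{proof}
Let $\xi,\eta\in\{\partial_P,\partial\}$; they commute with each other and with $\partial_x$, $\partial_y$. Differentiating $F(G(y))=y$ gives $F_x(G)G'=1$ and $(\xi F)(G)+F_x(G)\,\xi G=0$. So $p:=(\xi F)(G)=-\xi G/G'$. Applying $\partial_y$ and $\eta$ to the definition of $p$ gives $(\xi F_x)(G)\,G'=p'$ and $(\eta\xi F)(G)+(\xi F_x)(G)\,\eta G=\eta p$. Hence
\[
G'\cdot(\eta\xi F)(G)=G'\eta p-p'\,\eta G=-\eta\xi G+\frac{\xi G}{G'}(\eta G)'+\Big(\frac{\xi G}{G'}\Big)'\eta G=-\eta\xi G+\partial_y\Big(\frac{\xi G\cdot\eta G}{G'}\Big).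
\]
Together with $G'\cdot(\xi F)(G)=-\xi G$, and since the coefficients of $\Lambda$ do not involve $y$, this gives $G'\cdot(\Lambda F)(G)=-\Lambda G+\partial_y(\mathcal Q(\partial_PG,\partial G)/G')$. Now substitute $x=G(y)$ in \eqref{eq:Fpde} and multiply by $G'$.
\end{proof}

With $G=G_0-S$ in the linear terms, Lemma~\ref{lem:inverse} reads
\begin{equation}\label{eq:S1}
(1+Wy)S'+(Z-Y)S-\Lambda S=e_0+\partial_y\big(\mathcal Q(\partial_PG,\partial G)/G'\big),
\end{equation}
where $e_0=(1+Wy)G_0'-\Lambda G_0-1+(Z-Y)G_0$. The left side will give the operator $L$. The right side is not visibly positive: $G_0=y-Zy^2+\cdots$ has the denominator $1+Zy+Py^2$, whose reciprocal has mixed signs. We show that this denominator cancels.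

Apart from the factor $y$, the series $G_0$ depends only on $Py^2$ and $Zy$. The formulas are shortest in the coordinates
\[
\kappa=1-Py^2,\qquad w=2+Zy,\qquad D=1+Zy+Py^2=w-\kappa,
\]
in which $G_0=y\kappa/D$, $Py^2=1-\kappa$ and $Zy=w-2$. We have $y\kappa'=-2(1-\kappa)$, $yw'=w-2$, $yD'=w-2\kappa$, and $\partial_P\kappa=-y^2$, $\partial_PD=y^2$, $\partial_Pw=\partial\kappa=0$, $\partial D=y$. Therefore $G_0'=N/D^2$ with
\[
N=(3\kappa-2)D-\kappa(w-2\kappa)=(2\kappa-2)w+2\kappa-\kappa^2=1-4Py^2-2PZy^3-P^2y^4,
\]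
and, with $u_0=y^3w$ and $v_0=y^2\kappa$,
\begin{gather*}
-\partial_PG_0=\frac{y^3(D+\kappa)}{D^2}=\frac{u_0}{D^2},\qquad-\partial G_0=\frac{v_0}{D^2},\\
\partial_P^2G_0=\frac{2y^5w}{D^3},\qquad\partial_P\partial G_0=\frac{y^4(D+2\kappa)}{D^3}=\frac{y^4(w+\kappa)}{D^3},\qquad\partial^2G_0=\frac{2y^3\kappa}{D^3}.
\end{gather*}
If $S$ were $0$, the right side of \eqref{eq:S1} would be $e_0+\partial_y\big(\mathcal Q(u_0,v_0)/(D^2N)\big)$. The next lemma splits the fraction into a part with denominator $D^2$, which cancels $e_0$, and a part with denominator $N$, whose reciprocal has nonnegative coefficients. Put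
\[
h=Zy+4Py^2+PZy^3=(w-2)(2-\kappa)+4(1-\kappa)=(2-\kappa)w-2\kappa .
\]

\begin{lemma}\label{lem:cancel}
\begin{enumerate}
\item[(a)] $e_0=-\partial_y\big(Py^3h/D^2\big)$.
\item[(b)] $\mathcal Q(u_0,v_0)=Py^3hN+ED^2$, where $E=PYy^4+P^2y^5(4+Zy)$.
\end{enumerate}
\end{lemma}

\begin{proof}
None of $\kappa,w,D,N,h$ involves $Y$, so in each identity both sides are affine in $Y$, and we compare the coefficients of $Y^1$ and $Y^0$.

(a) By the formulas above,
\begin{align*}
e_0={}&\frac{(1+Wy)N+3WPy^3w+(YZ+6P)y^2\kappa}{D^2}-1+\frac{(Z-Y)y\kappa}{D}\\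
&-\frac{2WP^2y^5w+(YZ+4P)Py^4(w+\kappa)+2WPy^3\kappa}{D^3}.
\end{align*}
The coefficient of $Y$, multiplied by $D^3/y$, is
\[
D\big[N+3(1-\kappa)w+(w-2)\kappa-\kappa D\big]-(1-\kappa)\big[2(1-\kappa)w+(w-2)(w+\kappa)+2\kappa\big].
\]
The last bracket equals $w^2-\kappa w=wD$, so the expression is $D\,[N+2(1-\kappa)w-2\kappa+\kappa^2]=0$, as required. The part free of $Y$, multiplied by $D^3$, is $DJ_1-(1-\kappa)J_2$ with
\begin{align*}
J_1&=(w-1)N+3(w-2)(1-\kappa)w+6(1-\kappa)\kappa-D^2+(w-2)\kappa D,\\
J_2&=2(w-2)(1-\kappa)w+4(1-\kappa)(w+\kappa)+2(w-2)\kappa=(2-2\kappa)w^2+2\kappa w-4\kappa^2 .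
\end{align*}
Expand $J_1$ in powers of $w$, using $(w-1)N=(2\kappa-2)w^2+(2-\kappa^2)w-2\kappa+\kappa^2$:
\begin{align*}
w^2:&\quad(2\kappa-2)+(3-3\kappa)-1+\kappa=0,\\
w^1:&\quad(2-\kappa^2)-(6-6\kappa)+2\kappa-(\kappa^2+2\kappa)=-2(1-\kappa)(2-\kappa),\\
w^0:&\quad(-2\kappa+\kappa^2)+(6\kappa-6\kappa^2)-\kappa^2+2\kappa^2=4\kappa(1-\kappa).
\end{align*}
So $J_1=-2(1-\kappa)h$ and $e_0D^3=-(1-\kappa)(2hD+J_2)$. On the other side, $\partial_y(Py^3h/D^2)=(1-\kappa)D^{-3}\{3hD+yh'D-2h\,yD'\}$. Here $yh'=(w-2)(2-\kappa)+2(1-\kappa)w+4(1-\kappa)=(4-3\kappa)w-2\kappa$, so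
\[
(h+yh')D-2h\,yD'=\big((6-4\kappa)w-4\kappa\big)(w-\kappa)-2\big((2-\kappa)w-2\kappa\big)(w-2\kappa).
\]
The first product is $(6-4\kappa)w^2+(4\kappa^2-10\kappa)w+4\kappa^2$ and the second, with its factor $2$, is $(4-2\kappa)w^2+(4\kappa^2-12\kappa)w+8\kappa^2$. Their difference is $J_2$, so the braces contain $2hD+J_2$, which proves (a).

(b) The coefficient of $Y$ on the left is $Py^4[(1-\kappa)w^2+(w-2)w\kappa+\kappa^2]=Py^4(w-\kappa)^2$, which is the coefficient on the right. For the part free of $Y$, divide by $Py^3$; we must show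
\[
(w-2)(1-\kappa)w^2+4(1-\kappa)w\kappa+(w-2)\kappa^2=hN+(1-\kappa)(w+2)(w-\kappa)^2 .
\]
The left side is $(1-\kappa)w^3-2(1-\kappa)w^2+(4\kappa-3\kappa^2)w-2\kappa^2$. This is also the sum of
\begin{align*}
hN&=(-4+6\kappa-2\kappa^2)w^2+(8\kappa-8\kappa^2+\kappa^3)w-4\kappa^2+2\kappa^3,\\
(1-\kappa)(w+2)(w-\kappa)^2&=(1-\kappa)w^3+(2-4\kappa+2\kappa^2)w^2\\
&\qquad+(-4\kappa+5\kappa^2-\kappa^3)w+2\kappa^2-2\kappa^3.\qedhere
\end{align*}
\end{proof}

Write $S_P=\partial_PS$, $S_\partial=\partial S$ and $M=N-D^2S'$.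

\begin{proposition}\label{prop:pde}
The series $S$ satisfies
\begin{equation}\label{eq:pde}
(1+Wy)S'+(Z-Y)S-\Lambda S=\partial_y\Theta,\qquad\Theta=\Theta_1+\Theta_2+\Theta_3+\Theta_4,
\end{equation}
where
\begin{gather*}
\Theta_1=\frac{PYy^4+P^2y^5(4+Zy)}{N},\qquad\Theta_2=\frac{\mathcal Q(u_0,v_0)}{NM}\,S',\qquad\Theta_4=\frac{D^2}{M}\,\mathcal Q(S_P,S_\partial),\\
\Theta_3=\frac PM\Big[2WPu_0S_P+(YZ+4P)(u_0S_\partial+v_0S_P)+2Wv_0S_\partial\Big].
\end{gather*}
\end{proposition}

\begin{proof}
We have $G'=N/D^2-S'=M/D^2$, $-\partial_PG=u_0/D^2+S_P$ and $-\partial G=v_0/D^2+S_\partial$. Expanding the quadratic form,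
\[
\frac{\mathcal Q(\partial_PG,\partial G)}{G'}=\frac{D^2}{M}\,\mathcal Q\Big(\frac{u_0}{D^2}+S_P,\frac{v_0}{D^2}+S_\partial\Big)=\frac{\mathcal Q(u_0,v_0)}{D^2M}+\Theta_3+\Theta_4 .
\]
Since $N-M=D^2S'$, we have $\frac1{D^2M}=\frac1{D^2N}+\frac{S'}{NM}$. By Lemma~\ref{lem:cancel}(b) the first summand equals $Py^3h/D^2+\Theta_1+\Theta_2$. By Lemma~\ref{lem:cancel}(a) the derivative of $Py^3h/D^2$ cancels $e_0$ in \eqref{eq:S1}.
\end{proof}

\section{Nonnegativity}\label{sec:positivity}

Put $\theta_m=[y^m]\Theta$ and $\gamma_3=0$. The coefficient of $y^n$ in \eqref{eq:pde}, for $n\ge3$, is $(n+1)\gamma_{n+1}=(\Lambda-nW-Z+Y)\gamma_n+(n+1)\theta_{n+1}$. Here $-nW-Z+Y=-(n-1)Y-(n+1)Z$. For a monomial with $2i+j+k=n-1$, the first two coefficients in \eqref{eq:Lambda} thus change to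
\[
i^2+2i+(i+1)k-(n-1)=i^2+ik-j,\qquad i^2+2i+(i+1)j-(n+1)=i^2+ij-k-2 .
\]
These are the coefficients in \eqref{eq:L}, so
\begin{equation}\label{eq:rec}
(n+1)\gamma_{n+1}=L\gamma_n+(n+1)\theta_{n+1}\qquad(n\ge3).
\end{equation}

\begin{example}
We have $1/N=1+4Py^2+O(y^3)$, so $\Theta_1=PYy^4+4P^2y^5+(4P^2Y+P^2Z)y^6+O(y^7)$. As $S=O(y^4)$, the other terms are $O(y^6)$, whence $\gamma_4=\theta_4=PY$ and $\theta_5=4P^2$. In order $y^6$ only the terms of $\Theta_3$ with $v_0=y^2+\cdots$ contribute; with $S_P=Yy^4+\cdots$ and $S_\partial=Py^4+\cdots$ they give $P[(YZ+4P)Y+2WP]$. So $\theta_6=PY^2Z+3P^2Z+10P^2Y$, in agreement with \eqref{eq:small}.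
\end{example}

For series in $\mathbb Q[P,Y,Z][[y]]$ write $U\ge V$ if all coefficients of $U-V$ are nonnegative. Sums and products of series $\ge0$ are $\ge0$; so are their images under $\partial_y,\partial_P,\partial$; and $1/(1-U)\ge1$ if $U\ge0$ has no term $y^0$. For a series $T=O(y^4)$ let $\Theta(T)$, $\Theta_m(T)$, $M(T)$ be given by the formulas of Proposition~\ref{prop:pde} with $T$ in place of $S$.

\begin{lemma}\label{lem:theta}
\begin{enumerate}
\item[(a)] If $T\ge0$, then $\kappa/M(T)\ge1$ and $\Theta_m(T)\ge0$ for $m=1,\dots,4$.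
\item[(b)] If $S-T=O(y^{n+1})$, then $\Theta(S)-\Theta(T)=O(y^{n+3})$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) We have $u_0\ge0$ and $D\ge0$. The only obstacle is $v_0=y^2\kappa$, since $\kappa=1-Py^2$ has a negative coefficient. Each factor $\kappa$ can be absorbed by a denominator. With $\rho=3Py^2+2PZy^3+P^2y^4$ we have $N=\kappa-\rho$ and $M=\kappa-(\rho+D^2T')$, where $M=M(T)$. The series $\rho$ and $D^2T'$ are $\ge0$ without term $y^0$, and $1/\kappa\ge0$. So
\[
\frac\kappa N=\frac1{1-\rho/\kappa}\ge1,\qquad\frac\kappa M=\frac1{1-(\rho+D^2T')/\kappa}\ge1,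
\]
and multiplying by $1/\kappa$ gives $1/N\ge0$ and $1/M\ge0$. Hence $\Theta_1\ge0$ and $\Theta_4\ge0$. In $\Theta_2$ there are two denominators for at most two factors $\kappa$, and in $\Theta_3$ one for at most one:
\begin{align*}
\Theta_2&=P\Big[\frac{WPu_0^2}{NM}+(YZ+4P)u_0y^2\,\frac\kappa N\,\frac1M+Wy^4\,\frac\kappa N\,\frac\kappa M\Big]T'\ge0,\\
\Theta_3&=P\Big[\frac{2WPu_0T_P}{M}+(YZ+4P)\Big(\frac{u_0T_\partial}{M}+y^2\frac\kappa M\,T_P\Big)+2Wy^2\frac\kappa M\,T_\partial\Big]\ge0 .
\end{align*}

(b) We have $S'-T'=O(y^n)$, so $1/M(S)-1/M(T)=D^2(S'-T')/(M(S)M(T))=O(y^n)$. The term $\Theta_1$ does not change. In $\Theta_2$ the factor $S'/M$ changes by $O(y^n)$ and $\mathcal Q(u_0,v_0)=O(y^4)$. In $\Theta_3$ we have $u_0,v_0=O(y^2)$, so the bracket is $O(y^6)$ and changes by $O(y^{n+3})$. In $\Theta_4$ the factor $\mathcal Q(S_P,S_\partial)$ is $O(y^8)$ and changes by $O(y^{n+5})$. In each case the product changes by $O(y^{n+3})$.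
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Only $n\ge4$ remains, and integrality is part of Proposition~\ref{prop:support}. We show by induction on $n\ge3$ that $\gamma_m\ge0$ for $3\le m\le n$; this holds for $n=3$. Every monomial that occurs in $\gamma_n$ satisfies \eqref{eq:ijk} by Proposition~\ref{prop:support}, so $L$ sends it to a polynomial with nonnegative coefficients, and $L\gamma_n\ge0$. Let $T=\sum_{4\le m\le n}\gamma_my^m\ge0$. By Lemma~\ref{lem:theta}, $\theta_{n+1}=[y^{n+1}]\Theta(T)\ge0$. Now \eqref{eq:rec} gives $\gamma_{n+1}\ge0$.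
\end{proof}

\section{The exact support}\label{sec:exact}

Now that $S\ge0$, every term on the right of \eqref{eq:rec} is nonnegative: the image under $L$ of each monomial of $\gamma_n$, and each $\Theta_m=\Theta_m(S)$. One positive contribution therefore suffices to make a coefficient positive.

\begin{proof}[Proof of Theorem~\ref{thm:support}]
Vanishing outside the region \eqref{eq:ijk} is Proposition~\ref{prop:support}. Let $\mathcal R$ be the set of triples $(i,j,k)$ of nonnegative integers that satisfy \eqref{eq:ijk}, and write $\gamma(i,j,k)=\gamma_{n,i,j}$ with $n=2i+j+k+1$. We show $\gamma>0$ on $\mathcal R$ by induction on $n$. The value $i=0$ does not occur, since it would require $0\ge k+2$. The first two terms of $L$ raise $j$ or $k$ by $1$; the points of $\mathcal R$ that cannot be reached in this way are supplied by $\Theta$.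

\emph{Case $i=1$.} The conditions $1+j\ge k+2$ and $1+k\ge j$ force $j=k+1$. At these points both of the first two coefficients of $L$ vanish, so we use $\Theta_3$. We have $\gamma(1,1,0)=1$. Since $\kappa/M\ge1$, we have $\Theta\ge\Theta_3\ge PYZy^2S_P$, so $\gamma_n\ge\theta_n\ge YZ\,P\partial_P\gamma_{n-2}$ for $n\ge6$. The operator $P\partial_P$ fixes the monomials with $i=1$. Hence $\gamma(1,k+1,k)\ge\gamma(1,k,k-1)>0$ for $k\ge1$.

\emph{Case $i\ge2$, $j=k=0$.} From $1/N\ge\sum_m(4Py^2)^m$ we get $\Theta_1\ge4P^2y^5\sum_m(4Py^2)^m$, so $\gamma(i,0,0)\ge4^{i-1}>0$.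

\emph{Case $i\ge2$, $j\ge1$, $i^2+i(j-1)\ge k+2$.} Then $(i,j-1,k)\in\mathcal R$, and the first term of \eqref{eq:L} contributes $(i^2+ik-j+1)\,\gamma(i,j-1,k)$ to $n\,\gamma(i,j,k)$. This is positive because $i^2+ik\ge j$.

\emph{Case $i\ge2$, $k\ge1$, $i^2+i(k-1)\ge j$.} Then $(i,j,k-1)\in\mathcal R$, and the second term of \eqref{eq:L} contributes $(i^2+ij-k-1)\,\gamma(i,j,k-1)$. This is positive because $i^2+ij\ge k+2$.

It remains to see that the last two cases cover all points with $i\ge2$ and $(j,k)\ne(0,0)$. If $k=0$ and $j\ge1$, then $i^2+i(j-1)\ge4\ge k+2$. If $j=0$ and $k\ge1$, then $i^2+i(k-1)\ge0=j$. If $j,k\ge1$ and neither case applied, then $i^2+i(j-1)\le k+1$ and $i^2+i(k-1)\le j-1$; adding gives $2i(i-1)+(i-1)(j+k)\le0$, which is false for $i\ge2$.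
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:pairs}]
Necessity is Lemma~\ref{lem:runs}. Conversely, let $(a,b)\in R_n$ be an integer point, and let $c_{a,b}$ be the coefficient of $s^at^b$ in $\mathrm{simp}_n$. Both $R_n$ and the array $(c_{a,b})$ are invariant under the symmetry group, so we may assume $a\ge b$ and $a+b\le n-1$. Put $i=b$ and $j=a-b$, so $2i+j\le n-1$. The inequalities $(a+1)(b+1)\ge n+2$ and $(b+1)(n-a)\ge n$ are those of Theorem~\ref{thm:support}, so $\gamma_{n,i,j}>0$. The monomial $s^at^b=s^{i+j}t^i$ has coefficient $1$ in $e_{i,j}$, and all other basis elements enter $\mathrm{simp}_n$ with nonnegative coefficients by Theorem~\ref{thm:main}. Hence $c_{a,b}\ge\gamma_{n,i,j}>0$.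
\end{proof}

\begin{thebibliography}{9}

\bibitem{AA}
Albert and Atkinson, \emph{Simple permutations and pattern restricted permutations}, Discrete Math. 300 (2005).

\bibitem{slides}
\emph{On Two-Sided Gamma-Positivity For Simple Permutations}, \texttt{http://permutationpatterns.com/slides/Reches-Sigron.pdf}.

\end{thebibliography}
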